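# Eternal solutions of the Boltzmann equation for Maxwellian molecules

## 1. The rigidity theorem for eternal solutions

**Theorem 1.** Let $N\ge 2$. Let $b\ge 0$ be measurable, not almost everywhere zero, with
$$\int_0^\pi b(\cos\theta)(1-\cos\theta)\sin^{N-2}\theta\,d\theta<\infty .$$
Consider the spatially homogeneous Boltzmann equation with Maxwellian molecules, $\partial_t f=Q(f,f)$, where
$$Q(f,f)(v)=\int_{\mathbb R^N}\int_{S^{N-1}} b(\cos\theta)\,[f(v')f(v_*')-f(v)f(v_*)]\,d\sigma\,dv_*,$$
$$v'=\tfrac{v+v_*}{2}+\tfrac{|v-v_*|}{2}\sigma,\qquad v_*'=\tfrac{v+v_*}{2}-\tfrac{|v-v_*|}{2}\sigma,\qquad \cos\theta=\tfrac{v-v_*}{|v-v_*|}\cdot\sigma ,$$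
understood in the weak form
$$\int Q(f,f)\varphi\,dv=\frac12\iint\int_{S^{N-1}} b(\cos\theta) f(v)f(v_*)\big[\varphi(v')+\varphi(v_*')-\varphi(v)-\varphi(v_*)\big]d\sigma\,dv\,dv_* \tag{1}$$
for $\varphi\in C_c^\infty(\mathbb R^N)$. Let $f$ be a solution defined on all of $\mathbb R\times\mathbb R^N$ with finite mass and energy, that is:

- $f\ge0$, $f\in C(\mathbb R;L^1(\mathbb R^N))$, $f\not\equiv0$;
- $\sup_{t\in\mathbb R}\int f(t,v)(1+|v|^2)\,dv<\infty$;
- for every $\varphi\in C_c^\infty$, the map $t\mapsto\int f(t,v)\varphi(v)\,dv$ is absolutely continuous with derivative $\int Q(f,f)(t,v)\varphi(v)\,dv$ for almost every $t$;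
- $\int f\,dv$, $\int fv\,dv$ and $\int f|v|^2dv$ do not depend on $t$.

Let $M(v)=\rho(2\pi T)^{-N/2}e^{-|v-u|^2/(2T)}$ be the Maxwellian with the same mass, momentum and energy as $f$. Then $f(t,\cdot)=M$ for all $t\in\mathbb R$.

Two particles with velocities $v,v_*$ collide and leave with $v',v_*'$. The unit vector $\sigma$ is the new direction of the relative velocity, and $\theta$ is the angle by which the relative velocity turns. "Maxwellian molecules" means that the collision rate depends on $\theta$ only. The condition on $b$ permits a nonintegrable singularity at $\theta=0$ (very many grazing collisions), as long as the momentum transfer, weighted by $1-\cos\theta$, is finite. Grad's cutoff case $\int b\sin^{N-2}\theta\,d\theta<\infty$ is included.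

The content lies in the words "on all of $\mathbb R$". Forward in time we expect relaxation to $M$. The theorem says that nothing but equilibrium can be continued backward for an infinite time. The statement was posed as a conjecture in the text "The expected long-time behavior of a solution of the spatially homogeneous Boltzmann equation seems to leave little room for imagination: if the initial datum h" (http://henri.cabannes.free.fr/Villani.pdf). A result of Bobylev and Cercignani says that for $t\to-\infty$ there is no non-Maxwellian solution with finite moments of all orders; the question is whether finiteness of the second moment alone is enough. It is, and the proof below does not use their result.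

The theorem is a special case of a statement about measures, in which only the past matters.

## 2. Angular measures and the classification of ancient solutions

For a unit vector $k$ and $\theta\in[0,\pi]$ let $\mathfrak m_{k,\theta}$ be the uniform probability measure on $\{\sigma\in S^{N-1}:\sigma\cdot k=\cos\theta\}$. In other words, $\sigma=\cos\theta\,k+\sin\theta\,\nu$ with $\nu$ uniform on the unit sphere of $k^\perp$; for $N=2$ this is two points with weight $\frac12$ each (or one point if $\theta\in\{0,\pi\}$). If $O_k$ is an orthogonal matrix with $O_ke=k$ for a fixed unit vector $e$, chosen continuously in $k$ locally, then $\int F\,d\mathfrak m_{k,\theta}$ is the average of $F(O_k(\cos\theta\, e+\sin\theta\,\nu))$ over unit $\nu\perp e$. So it is continuous in $(k,\theta)$ for continuous $F$; all continuity and measurability claims below rest on this.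

Put $\beta(d\theta)=|S^{N-2}|\,b(\cos\theta)\sin^{N-2}\theta\,d\theta$, with $|S^0|=2$. Polar coordinates give
$$\int_{S^{N-1}}b(k\cdot\sigma)F(\sigma)\,d\sigma=\int\Big(\int F\,d\mathfrak m_{k,\theta}\Big)\beta(d\theta).$$
For $g\in C^2$ and $k=\frac{v-v_*}{|v-v_*|}$ set
$$\mathcal Ag(v,v_*,\theta)=\int\big[g(v')+g(v_*')-g(v)-g(v_*)\big]\mathfrak m_{k,\theta}(d\sigma)\qquad(:=0\text{ if }v=v_*),\tag{2}$$
$$\mathcal Q_\beta(f;g)=\frac12\iint\Big[\int\mathcal Ag(v,v_*,\theta)\,\beta(d\theta)\Big]f(dv)f(dv_*).\tag{3}$$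
This is the weak form (1). When the $\sigma$-integral in (1) does not converge absolutely it is understood, as usual, by integrating first over the azimuth $\nu$; when it does, the two readings agree by Fubini.

For a small example, take $N=2$, $v=e_1$, $v_*=-e_1$. Then $v'=\sigma$ and $v_*'=-\sigma$ with $\sigma=(\cos\theta,\pm\sin\theta)$. For $g(v)=v_1^2$ we get $\mathcal Ag=2\cos^2\theta-2=-2\sin^2\theta$: energy leaves the first direction.

**Setting (S).** $\beta$ is a nonnegative Borel measure on $(0,\pi)$, $\beta\ne0$, $\int(1-\cos\theta)\,\beta(d\theta)<\infty$. The time interval is $I=\mathbb R$ or $I=(-\infty,t_0]$. $(f_t)_{t\in I}$ are nonnegative finite Borel measures on $\mathbb R^N$ with $\sup_{t\in J}\int(1+|v|^2)f_t(dv)<\infty$ for every compact $J\subset I$. For every $g\in C_c^\infty$, $t\mapsto\int g\,df_t$ is locally absolutely continuous with derivative $\mathcal Q_\beta(f_t;g)$ almost everywhere. No conservation law is assumed.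

An atom of $\beta$ at $\theta=\pi$ would only exchange $v$ and $v_*$; it contributes nothing and is dropped.

**Theorem 2.** In setting (S), either $f_t=0$ for all $t\in I$, or there are $\rho>0$, $u\in\mathbb R^N$, $T\ge0$ such that for all $t\in I$: $f_t=\rho(2\pi T)^{-N/2}e^{-|v-u|^2/2T}dv$ if $T>0$, and $f_t=\rho\delta_u$ if $T=0$. Conversely, all these are solutions. The condition $\beta\neq0$ on $(0,\pi)$ is necessary: otherwise $\mathcal Q\equiv0$ and every $f$ is stationary.

**Corollary 3.** Let $\beta$ be as in (S), and let $d$ be a metric for weak convergence of probability measures. For every $\varepsilon>0$ there is $\tau_0=\tau_0(\varepsilon,\beta,N,d)$ such that every measure solution on $[0,\infty)$ with mass $1$, momentum $0$ and energy $N$ satisfies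
$$d\big(f_t,\{M_\vartheta:0\le\vartheta\le1\}\big)\le\varepsilon\qquad\text{for } t\ge\tau_0.$$
Here $M_\vartheta$ is the centered Maxwellian of temperature $\vartheta$, of mass $1$, and $M_0=\delta_0$.

A measure solution on $[0,\infty)$ is defined as in (S) with $I=[0,\infty)$.

Theorem 1 follows from Theorem 2. A solution as in Theorem 1 gives $f_t=f(t,v)\,dv$ satisfying (S), with $\beta\ne0$ because $b$ is not a.e. zero. It is nonzero and, being an $L^1$ function, is not a Dirac mass, so $T>0$ and $f(t,\cdot)$ is a Maxwellian; its parameters are those of the conserved mass, momentum and energy. The hypothesis that $f(t,\cdot)$ is a function is used only here, to exclude $\rho\delta_u$.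

## 3. Conservation laws and the pressure tensor

Everything in this section up to Lemma 6, and all of Section 4, is valid on any time interval $I$. Lemma 6 is the first place where $I$ must reach back to $-\infty$.

**Lemma 4.** If $g\in C^2(\mathbb R^N;\mathbb C)$ has bounded second derivatives, then
$$|\mathcal Ag(v,v_*,\theta)|\le\|D^2g\|_\infty|v-v_*|^2(1-\cos\theta).\tag{4}$$

*Proof.* Let $d=v'-v=-(v_*'-v_*)=\frac{|v-v_*|}2(\sigma-k)$. Since $|\sigma-k|^2=2-2\cos\theta$, we have $|d|=|v-v_*|\sin\frac\theta2$. Since $\int\sigma\,d\mathfrak m_{k,\theta}=\cos\theta\,k$, we have $\int d\;d\mathfrak m_{k,\theta}=-(v-v_*)\sin^2\frac\theta2$. Taylor's formula gives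
$$g(v')-g(v)=\nabla g(v)\cdot d+R_1,\qquad g(v_*')-g(v_*)=-\nabla g(v_*)\cdot d+R_2,\qquad |R_i|\le\tfrac12\|D^2g\|_\infty|d|^2 .$$
Add and average:
$$|\mathcal Ag|\le|(\nabla g(v)-\nabla g(v_*))\cdot(v-v_*)|\sin^2\tfrac\theta2+\|D^2g\|_\infty|v-v_*|^2\sin^2\tfrac\theta2\le2\sin^2\tfrac\theta2\,\|D^2g\|_\infty|v-v_*|^2,$$
and $2\sin^2\frac\theta2=1-\cos\theta$. $\square$

The averaging over $\nu$ turns a term of first order in $\theta$ into one of second order. That is why $\int(1-\cos\theta)\,d\beta<\infty$ suffices.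

**Lemma 5.** If $g\in C^\infty(\mathbb R^N;\mathbb C)$ has bounded second derivatives, then for $s<t$ in $I$
$$\int g\,df_t-\int g\,df_s=\int_s^t\mathcal Q_\beta(f_\tau;g)\,d\tau.\tag{5}$$
In particular mass, momentum and energy are independent of $t$.

*Proof.* We cut off $g$ at infinity. Let $\chi\in C_c^\infty$ with $\chi=1$ on $|v|\le1$, and $g_R=\chi(\cdot/R)g$, $R\ge1$. Since $|g|\le C(1+|v|^2)$ and $|\nabla g|\le C(1+|v|)$, each of the three terms in
$$D^2g_R=\chi(\tfrac\cdot R)D^2g+\tfrac1R\big(\nabla\chi(\tfrac\cdot R)\otimes\nabla g+\nabla g\otimes\nabla\chi(\tfrac\cdot R)\big)+\tfrac1{R^2}D^2\chi(\tfrac\cdot R)\,g$$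
is bounded uniformly in $R$, because they live on $|v|\le C'R$. For fixed $v,v_*$ the points $v',v_*'$ stay in a fixed ball, so $\mathcal Ag_R=\mathcal Ag$ for $R$ large. Identity (5) holds for $g_R$ by hypothesis. By (4), $|\mathcal Ag_R|\le C|v-v_*|^2(1-\cos\theta)$, which is integrable against $\beta(d\theta)f_\tau(dv)f_\tau(dv_*)d\tau$ on $[s,t]$ because the energy is bounded there. Also $|g_R|\le C(1+|v|^2)$. Dominated convergence gives (5) for $g$.

For $g=1,v_i,|v|^2$, the identities $v'+v_*'=v+v_*$ and $|v'|^2+|v_*'|^2=|v|^2+|v_*|^2$ give $\mathcal Ag=0$. $\square$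

**Normalization.** If the mass is $0$, then $f\equiv0$. Otherwise let $\rho$ be the mass, $u$ the mean velocity and $\int|v-u|^2df_t=\rho NT$. If $T=0$, then $f_t=\rho\delta_u$. Let $T>0$ and $\Phi(v)=(v-u)/\sqrt T$. As $\Phi$ is a translation followed by a positive dilation, it commutes with the collision: $\Phi(v')=(\Phi v)'$ with the same $\sigma$. So $\mathcal A(g\circ\Phi)(v,v_*,\theta)=(\mathcal Ag)(\Phi v,\Phi v_*,\theta)$, and $F_t=\rho^{-1}\Phi_\#f_t$ satisfies
$$\rho^{-1}\mathcal Q_\beta(f_t;g\circ\Phi)=\rho^{-1}\rho^2\mathcal Q_\beta(F_t;g)=\mathcal Q_{\rho\beta}(F_t;g).$$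
Thus $F_t$ solves the equation with $\rho\beta$ in place of $\beta$. From now on we therefore assume
$$\int df_t=1,\qquad\int v\,df_t=0,\qquad\int|v|^2df_t=N,$$
and we must show $f_t=M:=(2\pi)^{-N/2}e^{-|v|^2/2}dv$.

The first test of the theorem is on second moments, where it can be done by hand.

**Lemma 6.** Let $A(t)=\int v\otimes v\,f_t(dv)$ and $\lambda=\frac12\int\sin^2\theta\,\beta(d\theta)$. Then $\lambda\in(0,\infty)$ and
$$\frac{dA}{dt}=-\frac{\lambda N}{N-1}\,(A-\mathrm{Id}).\tag{6}$$
If $I$ is unbounded below, then $A(t)=\mathrm{Id}$ for all $t\in I$.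

*Proof.* Since $0<\sin^2\theta\le2(1-\cos\theta)$ on $(0,\pi)$ and $\beta\ne0$, $\lambda\in(0,\infty)$. Write $V=\frac{v+v_*}2$ and $w=v-v_*=|w|k$. Then $v'\otimes v'+v_*'\otimes v_*'=2V\otimes V+\frac12|w|^2\sigma\otimes\sigma$, and the same holds before collision with $k$ in place of $\sigma$. The average of $\sigma\otimes\sigma$ under $\mathfrak m_{k,\theta}$ is $\cos^2\theta\,k\otimes k+\frac{\sin^2\theta}{N-1}(\mathrm{Id}-k\otimes k)$. Hence
$$\mathcal A(v\otimes v)=\tfrac12\sin^2\theta\Big[-\tfrac N{N-1}\,w\otimes w+\tfrac1{N-1}|w|^2\,\mathrm{Id}\Big].$$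
By the normalization, $\frac12\iint w\otimes w\,f_tf_t=A$ and $\frac12\iint|w|^2f_tf_t=N$. So $\mathcal Q_\beta(f_t;v\otimes v)=\lambda\frac{N}{N-1}(\mathrm{Id}-A)$, and (5) with $g=v_iv_j$ gives (6). Hence $A(t)-\mathrm{Id}=e^{-\frac{\lambda N}{N-1}(t-s)}(A(s)-\mathrm{Id})$. As $A\ge0$ and $\operatorname{tr}A=N$, $A(s)$ is bounded; let $s\to-\infty$. $\square$

For $N=2$ and $f_0=\frac12\delta_{\sqrt2e_1}+\frac12\delta_{-\sqrt2e_1}$ we have $A(0)-\mathrm{Id}=\mathrm{diag}(1,-1)$. By (6), any past would have $A(t)=\mathrm{diag}(1+e^{2\lambda|t|},1-e^{2\lambda|t|})$ for $t<0$, which is not nonnegative. So this state has no past at all. This is the pattern to generalize: a decaying mode grows backward in time and violates a bound.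

## 4. The equation in Fourier variables

Let $\varphi(t,\xi)=\int e^{-iv\cdot\xi}f_t(dv)$. For $\xi\ne0$, $\hat\xi=\xi/|\xi|$ and $\sigma\in S^{N-1}$ put $\xi^\pm=\frac{\xi\pm|\xi|\sigma}2$, and let $\langle F\rangle_\theta=\int F\,\mathfrak m_{\hat\xi,\theta}(d\sigma)$. When $\hat\xi\cdot\sigma=\cos\theta$,
$$|\xi^+|=|\xi|\cos\tfrac\theta2,\quad|\xi^-|=|\xi|\sin\tfrac\theta2,\quad\xi^++\xi^-=\xi,\quad|\xi^+|^2+|\xi^-|^2=|\xi|^2.\tag{7}$$
We write $\varphi^\pm=\varphi(t,\xi^\pm)$, and similarly for other functions.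

**Lemma 7.** With $g=e^{-i\xi\cdot v}$, for each $\theta\in(0,\pi)$,
$$\tfrac12\iint\mathcal Ag(v,v_*,\theta)\,f_t(dv)f_t(dv_*)=\langle\varphi^+\varphi^--\varphi\rangle_\theta.\tag{8}$$
Moreover
$$|1-\varphi|\le\tfrac N2|\xi|^2,\qquad|\nabla\varphi|\le N|\xi|,\qquad\|D^2\varphi\|\le N,\qquad|\varphi|\le1,\tag{9}$$
$$|\langle\varphi^+\varphi^--\varphi\rangle_\theta|\le N|\xi|^2(1-\cos\theta),\tag{10}$$
and $t\mapsto\varphi(t,\xi)$ is $C^1$ with
$$\partial_t\varphi=\int\langle\varphi^+\varphi^--\varphi\rangle_\theta\,\beta(d\theta)\qquad(t\in I,\ \xi\ne0).\tag{11}$$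

*Proof.* **Step 1: Bobylev's identity (8).** We exchange the roles of $k$ and $\hat\xi$. We have $g(v')=e^{-i\xi\cdot(v+v_*)/2}e^{-i|\xi||v-v_*|\hat\xi\cdot\sigma/2}$. An orthogonal reflection exchanging $k$ and $\hat\xi$ carries $\mathfrak m_{k,\theta}$ to $\mathfrak m_{\hat\xi,\theta}$, so $\int G(\hat\xi\cdot\sigma)\,\mathfrak m_{k,\theta}(d\sigma)=\int G(k\cdot\sigma)\,\mathfrak m_{\hat\xi,\theta}(d\sigma)$. Therefore
$$\int g(v')\,\mathfrak m_{k,\theta}(d\sigma)=\big\langle e^{-i[\xi\cdot(v+v_*)/2+|\xi|(v-v_*)\cdot\sigma/2]}\big\rangle_\theta=\langle e^{-iv\cdot\xi^+-iv_*\cdot\xi^-}\rangle_\theta,$$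
and for $v_*'$ the same with $v,v_*$ exchanged. If $v=v_*$, the right side is $e^{-iv\cdot\xi}$, consistent with $\mathcal Ag=0$. Integrate against $f_t\otimes f_t$, which has mass $1$, to get (8).

**Step 2: the bounds (9).** They use mean $0$ and energy $N$. From $|e^{-ix}-1+ix|\le\frac{x^2}2$, $|1-\varphi|\le\frac12\int(v\cdot\xi)^2df_t\le\frac N2|\xi|^2$. Next $\nabla\varphi=-i\int v(e^{-iv\cdot\xi}-1)\,df_t$, so $|\nabla\varphi|\le\int|v|\,|v||\xi|\,df_t=N|\xi|$. The last two are immediate.

**Step 3: the bound (10).** It gives integrability at $\theta=0$. Write $\varphi^+\varphi^--\varphi=[\varphi^+-\varphi]+\varphi^+[\varphi^--1]$. Here $\xi^+-\xi=-\xi^-$ and $\langle\xi^-\rangle_\theta=\xi\sin^2\frac\theta2$. By Taylor's formula and (9), $|\langle\varphi^+-\varphi\rangle_\theta|\le N|\xi|\cdot|\xi|\sin^2\frac\theta2+\frac N2|\xi|^2\sin^2\frac\theta2$, and the second bracket contributes at most $\frac N2|\xi|^2\sin^2\frac\theta2$. The sum is $2N|\xi|^2\sin^2\frac\theta2$.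

**Step 4: the equation (11).** We pass from the integrated to the differential form. By (5), (8), and Fubini (justified by (4)), $\varphi(t,\xi)-\varphi(s,\xi)=\int_s^t\int\langle\varphi^+\varphi^--\varphi\rangle_\theta(\tau)\,\beta(d\theta)\,d\tau$. By (10), $\varphi(\cdot,\xi)$ is Lipschitz. Hence $\langle\varphi^+\varphi^--\varphi\rangle_\theta(\tau)$ is continuous in $\tau$, and by (10) and dominated convergence so is its $\beta$-integral. Thus $\varphi(\cdot,\xi)\in C^1$. $\square$

Note that $\hat M(\xi)=e^{-|\xi|^2/2}$ satisfies $\hat M^+\hat M^-=\hat M$ by (7), so it is a stationary solution of (11). In (8) only the fact that $f_t$ is a probability measure was used.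

## 5. Contraction with a weight beyond $|\xi|^2$, and its failure at $|\xi|^2$

Fix $R>0$ and let $X=C_b(\{0<|\xi|\le R\};\mathbb C)$ with the sup norm. The origin is removed because we shall divide by $|\xi|^2$. For $\theta\in(0,\pi)$ and $w\in X$ let
$$J_\theta^\pm w(\xi)=\langle w(\xi^\pm)\rangle_\theta .$$
These operators map $X$ to $X$, are positive, fix constants, and satisfy $|Jw|\le J|w|$. They preserve bounded pointwise convergence: if $w_j\to w$ pointwise with $\sup_j\|w_j\|<\infty$, then $Jw_j\to Jw$ pointwise.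

To tame the singularity at $\theta=0$, let $\kappa_n=\beta([\frac1n,\pi))<\infty$, which is positive for all large $n$ (only such $n$ are used), and
$$L_nw=\int_{[1/n,\pi)}\big[\cos^2\tfrac\theta2\,J_\theta^+w+\sin^2\tfrac\theta2\,J_\theta^-w-w\big]\beta(d\theta)=\kappa_n(Q_n-1)w.\tag{12}$$
Because $\cos^2+\sin^2=1$, $Q_n$ is a Markov operator: positive with $Q_n1=1$. From $\xi$ it picks $\theta$ with law $\beta/\kappa_n$ on $[\frac1n,\pi)$, then jumps to $\xi^+$ with probability $\cos^2\frac\theta2$ and to $\xi^-$ with probability $\sin^2\frac\theta2$; every jump shortens $\xi$. For $a>0$, by (7),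
$$L_n|\xi|^a=-\Lambda_n(a)|\xi|^a,\qquad\Lambda_n(a)=\int_{[1/n,\pi)}\big(1-\cos^{a+2}\tfrac\theta2-\sin^{a+2}\tfrac\theta2\big)\beta(d\theta).\tag{13}$$
The integrand is positive on $(0,\pi)$ for $a>0$, so $\Lambda_n(a)$ is nondecreasing in $n$, and positive for large $n$. The neglected small angles will be carried by
$$e_n=\frac1{|\xi|^2}\int_{(0,1/n)}\langle\varphi^+\varphi^--\varphi\rangle_\theta\,\beta(d\theta),\qquad|e_n|\le\varepsilon_n:=N\int_{(0,1/n)}(1-\cos\theta)\,\beta(d\theta)\xrightarrow[n\to\infty]{}0.\tag{14}$$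

A natural first attempt is to measure $\varphi-\hat M$ with a weight $|\xi|^{-p}$ and use that (11) contracts.

**Lemma 8.** Let $I$ be unbounded below, $p>2$, $R,C>0$, and suppose $|\varphi(t,\xi)-\hat M(\xi)|\le C|\xi|^p$ for all $t\in I$ and $|\xi|\le R$. Then $\varphi(t,\xi)=\hat M(\xi)$ for all $t\in I$ and $|\xi|\le R$.

*Proof.* Let $h=\varphi-\hat M$ and $w=|h|/|\xi|^2$, so $w(t,\cdot)\in X$ and $w\le C|\xi|^{p-2}$. Fix $s<t$ in $I$ and put $a=p-2$.

**Step 1: an integral inequality for $w$.** Since $\hat M^+\hat M^-=\hat M$, (11) gives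
$$\partial_th+\kappa_nh=\int_{[1/n,\pi)}\langle\varphi^+\varphi^--\hat M^+\hat M^-\rangle_\theta\,\beta(d\theta)+|\xi|^2e_n ,$$
and $|\varphi^+\varphi^--\hat M^+\hat M^-|=|h^+\varphi^-+\hat M^+h^-|\le|h^+|+|h^-|$. Multiply by $e^{\kappa_nt}$, integrate, and divide by $|\xi|^2$. As $|h^+|/|\xi|^2=\cos^2\frac\theta2\,w(\xi^+)$ and $|h^-|/|\xi|^2=\sin^2\frac\theta2\,w(\xi^-)$, for $t'\in[s,t]$
$$w(t')\le e^{-\kappa_n(t'-s)}w(s)+\int_s^{t'}e^{-\kappa_n(t'-\tau)}\big[\kappa_nQ_nw(\tau)+\varepsilon_n\big]d\tau.$$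

**Step 2: comparison with an explicit solution.** Let $z(t')=Ce^{-\Lambda_n(a)(t'-s)}|\xi|^a+\varepsilon_n(t'-s)$. By (13) and $L_n1=0$, $\partial_tz=L_nz+\varepsilon_n$, so $z$ satisfies the same relation with equality, and $z(s)\ge w(s)$. Put $D(t')=\sup_{s\le\tau\le t'}\sup_{0<|\xi|\le R}(w-z)^+(\tau,\xi)$, which is finite and nondecreasing. Subtracting, and using $Q_n(w-z)(\tau)\le D(\tau)$ by positivity, we get $D(t')\le\kappa_n\int_s^{t'}D(\tau)\,d\tau$. Iterating, $D(t)\le D(t)\frac{(\kappa_n(t-s))^m}{m!}$ for all $m$, so $D(t)=0$. That is,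
$$w(t,\xi)\le Ce^{-\Lambda_n(a)(t-s)}|\xi|^a+\varepsilon_n(t-s).$$

**Step 3: the limits.** Fix $n_0$ with $\Lambda_{n_0}(a)>0$. For $n\ge n_0$ we may replace $\Lambda_n$ by $\Lambda_{n_0}$ on the right. Let $n\to\infty$, then $s\to-\infty$: $w(t,\xi)=0$. $\square$

Lemma 8 settles the case of bounded third moments. If $m_3=\sup_{t\in I}\int|v|^3df_t<\infty$, then $|e^{-ix}-1+ix+\frac{x^2}2|\le\frac{|x|^3}6$, mean $0$ and $A=\mathrm{Id}$ (Lemma 6) give $|\varphi-1+\frac12|\xi|^2|\le\frac{m_3}6|\xi|^3$. Also $|\hat M-1+\frac12|\xi|^2|\le\frac18|\xi|^4$. So $|h|\le(\frac{m_3}6+\frac R8)|\xi|^3$ on $|\xi|\le R$, and Lemma 8 with $p=3$ gives $f_t=M$.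

With energy alone the argument stops at one precise point. The bound available uniformly in time is $|h|\le C|\xi|^2$, that is, $p=2$. There the rate is $\int(1-\cos^2\frac\theta2-\sin^2\frac\theta2)\,\beta(d\theta)=0$. This cannot be improved by a better estimate, since $\varphi=e^{-\vartheta|\xi|^2/2}$ is stationary for every $\vartheta$ and differs from $\hat M$ by $O(|\xi|^2)$. The common energy does give $h(t,\xi)=o(|\xi|^2)$ at each time, but not uniformly in $t$. Indeed, consider
$$\mu_j=(1-j^{-2})\,\delta_0+j^{-2}\cdot(\text{uniform probability on the sphere of radius }j\sqrt N).$$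
Each $\mu_j$ has mass $1$, mean $0$, energy $N$, second-moment tensor $\mathrm{Id}$, and all moments finite. Yet $|1-\hat\mu_j(\xi)|\le2j^{-2}\to0$: the energy sits at higher and higher velocities, and $(1-\hat\mu_j)/|\xi|^2$ is $\frac12$ in the limit $\xi\to0$ but tends to $0$ at every fixed $\xi\neq0$ as $j\to\infty$. We must rule out that $f_s$ behaves like this as $s\to-\infty$.

In terms of
$$u(t,\xi)=\frac{1-\varphi(t,\xi)}{|\xi|^2}$$
there is a race. The jump process moves $\xi$ toward $0$, where $u(s,\cdot)$ is close to $\frac12$; but the region where this holds may shrink as $s\to-\infty$, perhaps faster than the process enters it.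

## 6. A lattice model: $N=2$, $\beta=\delta_{\pi/2}$, radial solutions

We study the race where it is cleanest. Let $N=2$, $\beta=\delta_{\pi/2}$, and let $f_t$ be rotation invariant, so that $\varphi(t,\xi)$ is real and depends only on $r=|\xi|$. Then $|\xi^\pm|=r/\sqrt2$, and (11) reads $\partial_t\varphi(r)=\varphi(r/\sqrt2)^2-\varphi(r)$. For $u=(1-\varphi)/r^2$, which satisfies $0\le u\le1$ by (9),
$$\partial_tu(r)=u(r/\sqrt2)-u(r)-\tfrac{r^2}4\,u(r/\sqrt2)^2.$$
Fix $r$, set $r_j=2^{-j/2}r$ and $u_j(t)=u(t,r_j)$ for $j\ge0$. Then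
$$u_j'=u_{j+1}-u_j-\tfrac{r_j^2}4u_{j+1}^2 .$$
Let $p_m(x)=e^{-x}x^m/m!$ be the Poisson weights. The linear part has semigroup $u_j\mapsto\sum_mp_m(\tau)u_{j+m}$. Since $\sum_mp_m(x)2^{-m}=e^{-x/2}$, Duhamel's formula gives
$$u_j(t)=\sum_mp_m(t-s)\,u_{j+m}(s)+\mathcal R_j,\qquad|\mathcal R_j|\le\frac{r_j^2}4\int_s^te^{-(t-\tau)/2}d\tau\le\frac{r_j^2}2 .$$
The nonlinear error is summable in time, uniformly in $s$, because the process runs to small scales, where the error is small.

Now do not compare $u(s)$ with $\frac12$; about $u(s)$ we know only that it is bounded. Compare instead two scales at the same time $t$. The weights of $u_j(t)$ and $u_{j+1}(t)$ are a Poisson law and its shift by one, and these become indistinguishable: $\sum_m|p_m(x)-p_{m-1}(x)|=2\max_mp_m(x)\to0$ as $x\to\infty$ (for $x=1$ the sum is $2/e$). Hence for fixed $k$, letting $s\to-\infty$,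
$$|u_j(t)-u_{j+k}(t)|\le\tfrac12(r_j^2+r_{j+k}^2).$$
Now let $k\to\infty$ with $t$ fixed. At the single time $t$ we do know that $u_{j+k}(t)\to\frac12$, by finite energy. So $|u_j(t)-\frac12|\le\frac12r_j^2$ for all $t$: a uniform expansion, and Lemma 8 applies with $p=4$.

The bound on $u$ matters even at the linear level: $u_j(t)=q^je^{(q-1)t}$ solves $u_j'=u_{j+1}-u_j$. For $q>1$ it decays as $t\to-\infty$ but is unbounded in $j$; that is, it corresponds to $1-\varphi\gg|\xi|^2$ near $0$, infinite energy. For the full equation, the finite-energy hypothesis cannot simply be dropped: Bobylev and Cercignani (*Exact eternal solutions of the Boltzmann equation*, J. Statist. Phys. 106 (2002), 1019–1038) constructed non-Maxwellian eternal solutions with infinite energy.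

In general $\xi$ also changes direction, the angle $\theta$ is random, and $\beta$ may be infinite near $0$. Two facts rescue the argument: all the operators $J_\theta^\pm$ commute, so a single piece of the generator can play the role of the shift; and truncation at $\frac1n$ costs only $\varepsilon_n(t-s)$.

## 7. Commuting Markov operators on the punctured ball

**Lemma 9.** The operators $J_\theta^+,J_\theta^-$ $(0<\theta<\pi)$ on $X$ all commute.

*Proof.* For $c\in(0,1]$ and $\alpha\in[0,\frac\pi2]$ let $T_{c,\alpha}w(\xi)=\int w(c|\xi|\omega)\,\mathfrak m_{\hat\xi,\alpha}(d\omega)$. From $\xi^+\cdot\xi=|\xi|^2\cos^2\frac\theta2$ and $\xi^-\cdot\xi=|\xi|^2\sin^2\frac\theta2$, the vector $\xi^+$ makes the angle $\frac\theta2$ with $\xi$ and $\xi^-$ the angle $\frac{\pi-\theta}2$, both with uniform azimuth. So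
$$J_\theta^+=T_{\cos\frac\theta2,\frac\theta2},\qquad J_\theta^-=T_{\sin\frac\theta2,\frac{\pi-\theta}2}.$$
Now $T_{c,\alpha}T_{c',\alpha'}w(\xi)=\int w(cc'|\xi|\omega)\,\mu(d\omega)$, where $\mu$ is the law of $\omega_2$ when $\omega_1$ has law $\mathfrak m_{\hat\xi,\alpha}$ and then $\omega_2$ has law $\mathfrak m_{\omega_1,\alpha'}$. This $\mu$ is invariant under the orthogonal maps fixing $\hat\xi$, so it is determined by the law of $\hat\xi\cdot\omega_2$. Write $\omega_2=\cos\alpha'\,\omega_1+\sin\alpha'\,\nu$ with $\nu$ uniform on the unit sphere of $\omega_1^\perp$. The projection of $\hat\xi$ to $\omega_1^\perp$ has length $\sin\alpha$, so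
$$\hat\xi\cdot\omega_2=\cos\alpha\cos\alpha'+\sin\alpha\sin\alpha'\,z,$$
with $z$ distributed as one coordinate of a uniform point of $S^{N-2}$. This is symmetric in $(\alpha,\alpha')$. $\square$

Let $P_\tau^n=e^{\tau L_n}=e^{-\kappa_n\tau}\sum_m\frac{(\kappa_n\tau)^m}{m!}Q_n^m$ for $\tau\ge0$. The series shows that $P_\tau^n$ is positive, $P_\tau^n1=1$, $|P_\tau^nw|\le P_\tau^n|w|$, and $P_\tau^n$ preserves bounded pointwise convergence. Taking $a=2$ in (13) and writing $\lambda_n=\Lambda_n(2)$,
$$P_\tau^n|\xi|^2=e^{-\lambda_n\tau}|\xi|^2,\qquad\lambda_n=2\int_{[1/n,\pi)}\cos^2\tfrac\theta2\sin^2\tfrac\theta2\,\beta(d\theta),\tag{15}$$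
because $1-\cos^4-\sin^4=2\cos^2\sin^2$.

The substitute for the shift is a piece of the generator. As $\beta\ne0$ on $(0,\pi)$, there is $\delta\in(0,\frac\pi2)$ with $\beta([\delta,\pi-\delta])>0$. Put
$$K=\frac1\kappa\int_{[\delta,\pi-\delta]}\cos^2\tfrac\theta2\,J_\theta^+\,\beta(d\theta),\qquad\kappa=\int_{[\delta,\pi-\delta]}\cos^2\tfrac\theta2\,\beta(d\theta)\in(0,\infty).$$
$K$ is positive, $K1=1$, $\|K\|\le1$, $|Kw|\le K|w|$. With $c:=\cos\frac\delta2<1$, the value $Kw(\xi)$ depends only on $w$ on $\{0<|\eta|\le c|\xi|\}$, and $K|\xi|^2\le c^2|\xi|^2$. In the lattice model, $K$ is the shift $r\mapsto r/\sqrt2$.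

**Lemma 10.** For $n\ge1/\delta$, $k\ge1$, $\tau>0$,
$$\|(1-K^k)P_\tau^n\|_{X\to X}\le k\,\eta(\kappa\tau),\qquad\eta(x)=2\max_{m\ge0}e^{-x}\frac{x^m}{m!}\xrightarrow[x\to\infty]{}0.$$

*Proof.* **Step 1: split off $K$ from the generator.** As $[\delta,\pi-\delta]\subset[\frac1n,\pi)$ and $\cos^2+\sin^2=1$, $L_n=\kappa(K-1)+L_n'$ with
$$L_n'=\int\Big[\big(1_{[1/n,\pi)}-1_{[\delta,\pi-\delta]}\big)\cos^2\tfrac\theta2\,(J_\theta^+-1)+1_{[1/n,\pi)}\sin^2\tfrac\theta2\,(J_\theta^--1)\Big]\beta(d\theta).$$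
The coefficients are nonnegative, so $L_n'=\kappa'(Q'-1)$ with $\kappa'\ge0$ and $Q'$ positive, $Q'1=1$ (or $L_n'=0$). Hence $\|e^{\tau L_n'}\|\le1$. By Lemma 9 and Fubini, $L_n'$ commutes with $K$, so $P_\tau^n=e^{\kappa\tau(K-1)}e^{\tau L_n'}$ and
$$\|(1-K)P_\tau^n\|\le\|(1-K)e^{\kappa\tau(K-1)}\|.$$

**Step 2: the Poisson shift.** We bound the right side. With $x=\kappa\tau$, $p_m=e^{-x}x^m/m!$, $p_{-1}=0$, we have $(1-K)e^{x(K-1)}=\sum_{m\ge0}(p_m-p_{m-1})K^m$, of norm at most $\sum_m|p_m-p_{m-1}|$. Since $p_m/p_{m-1}=x/m$, the sequence first increases and then decreases to $0$; the sum is $2\max_mp_m=\eta(x)$.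

**Step 3: $\eta\to0$.** For $m\ge1$, $x\mapsto e^{-x}x^m$ is maximal at $x=m$, and $m!\ge\sqrt{2\pi m}\,(m/e)^m$, so $p_m(x)\le(2\pi m)^{-1/2}$ for all $x$. Given $\epsilon>0$, this is below $\epsilon$ for all $m\ge m_0$; the finitely many remaining $p_m(x)$ tend to $0$ as $x\to\infty$.

**Step 4: powers.** Use $1-K^k=\sum_{j<k}K^j(1-K)$ and $\|K\|\le1$. $\square$

## 8. A uniform fourth-order expansion at the origin

From here on, $I$ is unbounded below.

**Proposition 11.** For all $t\in I$ and $\xi\in\mathbb R^N$,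
$$\big|\varphi(t,\xi)-1+\tfrac12|\xi|^2\big|\le\tfrac{N^2}8|\xi|^4.$$

*Proof.* Let $\psi=1-\varphi$ and $u=\psi/|\xi|^2$. By (9), $u(t)\in X$ and $\|u(t)\|\le\frac N2$.

**Step 1: the equation for $u$.** We separate a Markov generator from a small nonlinear term. Since $\varphi^+\varphi^--\varphi=-(\psi^++\psi^--\psi)+\psi^+\psi^-$ and $\psi^+/|\xi|^2=\cos^2\frac\theta2\,u(\xi^+)$, $\psi^-/|\xi|^2=\sin^2\frac\theta2\,u(\xi^-)$, (11) gives
$$\partial_tu=L_nu-q_n-e_n,\qquad q_n=\frac1{|\xi|^2}\int_{[1/n,\pi)}\langle\psi^+\psi^-\rangle_\theta\,\beta(d\theta),$$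
with $e_n$ as in (14). By (9), (7) and (15),
$$|q_n|\le\frac{N^2}4|\xi|^2\int_{[1/n,\pi)}\cos^2\tfrac\theta2\sin^2\tfrac\theta2\,\beta(d\theta)=\frac{N^2\lambda_n}8|\xi|^2,\qquad|e_n|\le\varepsilon_n.$$

**Step 2: Duhamel's formula.** We bound the total effect of $q_n$ and $e_n$ between times $s<t$ in $I$. Let $n\ge1/\delta$, fix $\xi$, and put $F(\tau)=P_{t-\tau}^nu(\tau)(\xi)$ for $\tau\in[s,t]$. By (11), (10) and dominated convergence, $\partial_\tau u(\tau)\in X$ with norm at most $N\int(1-\cos\theta)\,d\beta$. So $u$ is Lipschitz into $X$, and its difference quotients converge boundedly and pointwise to $\partial_\tau u$. Now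
$$\frac{F(\tau+h)-F(\tau)}h=P_{t-\tau-h}^n\Big[\frac{u(\tau+h)-u(\tau)}h\Big](\xi)+\Big[\frac{P_{t-\tau-h}^n-P_{t-\tau}^n}h\,u(\tau)\Big](\xi).$$
In the first term we may replace $P_{t-\tau-h}^n$ by $P_{t-\tau}^n$, since $P^n$ is norm-continuous in time and the bracket is bounded in $X$. The term then converges to $P_{t-\tau}^n\partial_\tau u(\tau)(\xi)$, because $P_{t-\tau}^n$ preserves bounded pointwise convergence. The second converges to $-P_{t-\tau}^nL_nu(\tau)(\xi)$. The same splitting shows that $F$ is Lipschitz. Hence $F'(\tau)=-P_{t-\tau}^n(q_n+e_n)(\tau)(\xi)$, and integrating, with positivity and (15),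
$$u(t)=P_{t-s}^nu(s)+\mathcal R,\qquad|\mathcal R(\xi)|\le\int_s^t\Big(\frac{N^2\lambda_n}8e^{-\lambda_n(t-\tau)}|\xi|^2+\varepsilon_n\Big)d\tau\le\frac{N^2}8|\xi|^2+\varepsilon_n(t-s).\tag{16}$$
The factor $\lambda_n$ has canceled: the bound on the nonlinear contribution does not depend on $t-s$ or on $n$.

**Step 3: near-invariance under $K$.** We compare scales at time $t$. Apply $1-K^k$ to (16). By Lemma 10 the first term is at most $\frac N2k\,\eta(\kappa(t-s))$. Further, $|K^k\mathcal R|\le K^k|\mathcal R|\le c^{2k}\frac{N^2}8|\xi|^2+\varepsilon_n(t-s)$. Thus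
$$|u(t,\xi)-K^ku(t)(\xi)|\le\tfrac N2k\,\eta(\kappa(t-s))+(1+c^{2k})\tfrac{N^2}8|\xi|^2+2\varepsilon_n(t-s).$$
Let first $n\to\infty$ with $s$ fixed, then $s\to-\infty$ with $k$ fixed:
$$|u(t,\xi)-K^ku(t)(\xi)|\le(1+c^{2k})\tfrac{N^2}8|\xi|^2\qquad\text{for all }k\ge1.\tag{17}$$

**Step 4: $K^ku(t)\to\frac12$.** We identify the limit at the fixed time $t$. The function $\varphi(t,\cdot)$ is $C^2$ with $\varphi(t,0)=1$, $\nabla\varphi(t,0)=0$, $D^2\varphi(t,0)=-A(t)=-\mathrm{Id}$ by Lemma 6. So $u(t,\xi)=\frac12+r(\xi)$ with $r\in X$ and $r(\xi)\to0$ as $\xi\to0$. Since $K1=1$ and $K^kr(\xi)$ depends only on $r$ on $\{0<|\eta|\le c^k|\xi|\}$,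
$$|K^ku(t)(\xi)-\tfrac12|\le\sup_{0<|\eta|\le c^k|\xi|}|r(\eta)|\xrightarrow[k\to\infty]{}0.$$
The rate may depend on $t$ in an uncontrolled way; this does no harm, because (17) does not.

**Step 5: conclusion.** Let $k\to\infty$ in (17): $|u(t,\xi)-\frac12|\le\frac{N^2}8|\xi|^2$ for $0<|\xi|\le R$. Multiply by $|\xi|^2$; $R$ is arbitrary, and $\xi=0$ is trivial. $\square$

For the measures $\mu_j$ of Section 5 this bound fails at each fixed small $\xi\ne0$ once $j$ is large: the left side tends to $\frac12|\xi|^2$. So the proposition excludes that escape of energy as $t\to-\infty$.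

## 9. Proof of Theorem 2

**Step 1: ancient solutions are equilibria.** By the normalization in Section 3 we need $f_t=M$. From $|e^{-x}-1+x|\le\frac{x^2}2$ with $x=\frac{|\xi|^2}2$ we get $|\hat M-1+\frac12|\xi|^2|\le\frac18|\xi|^4$. With Proposition 11,
$$|\varphi(t,\xi)-\hat M(\xi)|\le\frac{N^2+1}8|\xi|^4\qquad\text{for all }t\in I,\ \xi\in\mathbb R^N.$$
Lemma 8 with $p=4$ and every $R>0$ gives $\varphi(t,\cdot)=\hat M$, so $f_t=M$ for every $t\in I$. Here the rate is $\Lambda_n(2)=\lambda_n\uparrow\frac12\int\sin^2\theta\,\beta(d\theta)=\lambda>0$, the constant of Lemma 6.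

**Step 2: the listed measures are solutions.** We check that $\mathcal Q_\beta$ vanishes on them. For $f=0$ this is clear, and for $\rho\delta_u$ it holds because $\mathcal Ag(u,u,\theta)=0$. For a Maxwellian, the identity $\rho^{-1}\mathcal Q_\beta(f;g\circ\Phi)=\mathcal Q_{\rho\beta}(M;g)$ of Section 3 reduces the claim to $M$. By (8) and $\hat M^+\hat M^-=\hat M$, for every $\xi$ and $\theta$,
$$\iint M(v)M(v_*)\,\mathcal A(e^{-i\xi\cdot})(v,v_*,\theta)\,dv\,dv_*=0$$
(for $\xi=0$ trivially). A function $g\in C_c^\infty$ is a Fourier integral of exponentials with integrable density, and $|\mathcal A(e^{-i\xi\cdot})|\le4$. By Fubini $\iint MM_*\,\mathcal Ag\,dv\,dv_*=0$ for every $\theta$. Integrating in $\beta(d\theta)$, which (4) permits, $\mathcal Q_\beta(M;g)=0$.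

**Step 3: necessity of $\beta\ne0$ on $(0,\pi)$.** If $\beta$ vanishes there, then, apart from an atom at $\pi$, which contributes nothing since $\mathcal Ag(v,v_*,\pi)=0$, there is no collision term. So $\mathcal Q\equiv0$ and every $f$ is stationary. This proves Theorem 2, and with Section 2 also Theorem 1. $\blacksquare$

## 10. Uniform relaxation to the set of Maxwellians

*Proof of Corollary 3.* Suppose the claim fails. Then there are $\varepsilon>0$, solutions $f^j$ as in the statement, and $t_j\to\infty$ with $d(f^j_{t_j},\{M_\vartheta\}_{0\le\vartheta\le1})>\varepsilon$.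

**Step 1: a limit on $(-\infty,0]$.** We shift time so that the past becomes infinite. Put $g^j_t=f^j_{t_j+t}$ for $t\in[-t_j,0]$, with Fourier transforms $\varphi_j$. Lemma 7 holds on the interval of existence, so
$$|\varphi_j|\le1,\qquad|\nabla_\xi\varphi_j|\le N|\xi|,\qquad|\partial_t\varphi_j|\le|\xi|^2N\int(1-\cos\theta)\,\beta(d\theta).$$
By Arzelà–Ascoli and a diagonal argument, along a subsequence $\varphi_j\to\varphi$ locally uniformly on $(-\infty,0]\times\mathbb R^N$. By Lévy's theorem $g^j_t\to g_t$ weakly for every $t\le0$, with $g_t$ a probability measure. Lower semicontinuity gives $\int|v|^2dg_t\le N$, and uniform integrability of $|v|$ gives $\int v\,dg_t=0$. The energy of $g_t$ may be smaller than $N$: this is why the corollary must allow all $\vartheta\in[0,1]$.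

**Step 2: a growth bound for the collision term.** It is needed because energy may escape in the limit. Let $g\in C_c^\infty$ and $\Gamma(v,v_*)=\int\mathcal Ag(v,v_*,\theta)\,\beta(d\theta)$. For each $\theta$, $\mathcal Ag(\cdot,\cdot,\theta)$ is continuous (on $v=v_*$ by (4)), so $\Gamma$ is continuous by (4) and dominated convergence. Since also $|\mathcal Ag|\le4\|g\|_\infty$,
$$\frac{|\Gamma|}{|v-v_*|^2}\le\int\min\Big\{\|D^2g\|_\infty(1-\cos\theta),\frac{4\|g\|_\infty}{|v-v_*|^2}\Big\}\beta(d\theta)\longrightarrow0\qquad\text{as }|v-v_*|\to\infty,$$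
by dominated convergence. As $|v-v_*|^2\le2(|v|^2+|v_*|^2)$, and $\Gamma$ is bounded where $|v-v_*|$ is bounded, for every $\epsilon'>0$ there is $C_{\epsilon'}$ with
$$|\Gamma|\le C_{\epsilon'}+\epsilon'(|v|^2+|v_*|^2).$$

**Step 3: the limit is a solution.** We pass to the limit in the integrated equation. Fix $\tau\le0$. Then $g^j_\tau\otimes g^j_\tau\to g_\tau\otimes g_\tau$ weakly. Let $0\le\chi_\ell\le1$ be a continuous compactly supported cutoff equal to $1$ on $|v|^2+|v_*|^2\le\ell$. The integrals of the bounded continuous function $\chi_\ell\Gamma$ converge, while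
$$\iint(1-\chi_\ell)|\Gamma|\,dg^j_\tau dg^j_\tau\le C_{\epsilon'}\frac{2N}\ell+2N\epsilon',$$
by Chebyshev's inequality and the energy bound, and the same holds for $g_\tau$. Let $j\to\infty$, then $\ell\to\infty$, then $\epsilon'\to0$: $\iint\Gamma\,dg^j_\tau dg^j_\tau\to\iint\Gamma\,dg_\tau dg_\tau$ for each $\tau$. By (4) these integrals are at most $2N\|D^2g\|_\infty\int(1-\cos\theta)\,d\beta$ in absolute value, uniformly in $\tau$ and $j$. So $\int g\,dg^j_t-\int g\,dg^j_s=\int_s^t\mathcal Q_\beta(g^j_\tau;g)\,d\tau$ passes to the limit, and $(g_t)_{t\le0}$ satisfies (S) with $I=(-\infty,0]$.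

**Step 4: contradiction.** We apply the classification to the limit. By Theorem 2, and since $g_0$ has mass $1$ and mean $0$, $g_0=M_\vartheta$ for some $\vartheta\ge0$; and $N\vartheta=\int|v|^2dg_0\le N$ gives $\vartheta\in[0,1]$. But $d(g^j_0,M_\vartheta)\to0$, while $d(g^j_0,\{M_{\vartheta'}\}_{0\le\vartheta'\le1})>\varepsilon$. This is a contradiction. $\square$
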